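# Conserved particles in a cellular automaton and local particle flows

## 1. Every conserved particle count is carried by a local flow

**Theorem 1.** Let $d\ge 1$, let $S$ be a finite set, let $0\in N\subseteq\mathbb Z^d$ be finite, let $F:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ be a cellular automaton with neighborhood $N$, and let $\eta:S\to\mathbb N$ be a particle assignment conserved by $F$. Then there is a particle flow compatible with $\eta$ and $F$.

In words: put $\eta(s)$ particles on every cell in state $s$, and suppose that $F$ never changes the total number of particles. One step of $F$ erases one picture of particles and draws another, and it does not say which new particle is which old one. The theorem says that one can decide this, by a rule that looks only at a bounded window and is the same at every cell: "of the particles on cell $i$, exactly $\Phi_{i\to j}(x)$ go to cell $j$". The converse, that a compatible flow forces conservation, is easy and is proved in Section 2. So a compatible flow exists if and only if $F$ conserves $\eta$.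

The question comes from a chapter reviewing conservation laws in cellular automata (https://siamak.isoperimetric.info/articles/handbook09.pdf). The problem statement records two known cases of the equivalence: one-dimensional $F$, and two-dimensional $F$ with neighborhood $\{(0,0),(0,1),(1,0),(1,1)\}$. Theorem 1 covers all $d$ and all $N$. Section 9 proves a stronger form, Theorem 2, with real weights, more general groups, and bounds independent of $S$ and of the rule.

## 2. Cellular automata, conservation, flows: definitions and two automata by hand

We write $\mathbb N=\{0,1,2,\dots\}$, $x[i]$ for the state of cell $i$ in the configuration $x$, and $(\sigma^a x)[i]=x[i+a]$ for the shift.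

**Definition (cellular automaton).** $F$ has neighborhood $N$ and local rule $f:S^N\to S$ if $(Fx)[j]=f\big((x[j+n])_{n\in N}\big)$ for all $j$. So $(Fx)[j]$ reads $x$ on $j+N$, and the state $x[a]$ influences $(Fx)[j]$ only for $j\in a-N$. For finite $A$ put $N(A)=A+N$ and $N^{-1}(A)=A-N$.

**Definition (conservation).** $F$ conserves $\eta:S\to\mathbb N$ if for every spatially periodic $x$ the number of particles in one period of $x$ equals the number in the corresponding period of $Fx$.

We use one quoted fact (Pivato): $F$ conserves $\eta$ if and only if for every $x$ and every finite $A\subseteq\mathbb Z^d$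
$$\sum_{i\in A}\eta(x[i])\le\sum_{i\in A-N}\eta((Fx)[i])\quad\text{and}\quad\sum_{i\in A}\eta((Fx)[i])\le\sum_{i\in A+N}\eta(x[i]).\tag{1}$$

**Definition (particle flow).** A particle flow is a family of maps $\Phi_{i\to j}:S^{\mathbb Z^d}\to\mathbb N$ such that

1. $\Phi_{i\to j}(x)=\Phi_{0\to j-i}(\sigma^i x)$ for all $i,j,x$ (uniformity);
2. each $\Phi_{0\to k}$ depends only on $x$ in some fixed finite window (locality);
3. $\Phi_{0\to k}\equiv0$ for all $k$ outside some finite set (finite range).

It is compatible with $\eta$ and $F$ if for every $x$ and every cell $a$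
$$\sum_{j}\Phi_{a\to j}(x)=\eta(x[a]),\qquad \sum_i\Phi_{i\to a}(x)=\eta((Fx)[a]).\tag{2}$$

The finite range of the flow may be larger than $N$. This freedom will be used.

**A compatible flow implies conservation.** Let $x$ be periodic with period lattice $\Lambda$ (of finite index). By uniformity $\Phi_{i+\lambda\to j+\lambda}(x)=\Phi_{i\to j}(\sigma^\lambda x)=\Phi_{i\to j}(x)$ for $\lambda\in\Lambda$. So $\Phi_{i\to j}(x)$ is a function on the $\Lambda$-orbits of pairs $(i,j)$. Each orbit contains exactly one pair for each choice of representative of its first coordinate mod $\Lambda$, and likewise for the second. Hence $\sum_{a\in\mathbb Z^d/\Lambda}\eta(x[a])$ and $\sum_{a\in\mathbb Z^d/\Lambda}\eta((Fx)[a])$ both equal the sum of $\Phi$ over all orbits, by (2).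

**Example (shift).** Let $d=1$, $N=\{0,1\}$, $(Fx)[j]=x[j+1]$, and let $\eta$ be arbitrary. Then $\Phi_{a\to a-1}(x)=\eta(x[a])$, all others $0$, is a compatible flow.

**Example (traffic rule).** Let $d=1$, $S=\{0,1\}$, $\eta(s)=s$, $N=\{-1,0,1\}$. A car on cell $a$ moves to $a+1$ if $a+1$ is empty, and otherwise stays. Writing $x_i=x[i]$,
$$(Fx)[i]=x_{i-1}(1-x_i)+x_ix_{i+1}.$$
The natural flow is $\Phi_{a\to a+1}=x_a(1-x_{a+1})$ and $\Phi_{a\to a}=x_ax_{a+1}$. The outgoing sum at $a$ is $x_a$, and the incoming sum is $x_{a-1}(1-x_a)+x_ax_{a+1}=(Fx)[a]$. So $F$ conserves the number of cars. This rule came with a story telling us who moves where. For a general $F$ we are given only the fact of conservation.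

## 3. What Hall's theorem gives, and why a matching can be forced from far away

The sensible first approach is matching. Join a particle of $x$ at cell $i$ to a particle of $Fx$ at cell $j$ when $i-j\in N$. The inequalities (1) are the hypotheses of Hall's Marriage Theorem for this bipartite graph, and it is known that the graph has a perfect matching for every $x$. So particles can be identified with bounded displacement, and it remains to choose the matching locally.

Here the approach stops. In such a graph, the matching in the middle of a long stretch may be forced by what happens at its ends. Take $d=1$ and $N=\{0,1\}$, so that a particle at $i$ may be matched to $j\in\{i,i-1\}$. Let $x$ have one particle on each of the cells $1,\dots,n$.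

If $y$ has one particle on each of $1,\dots,n$, the particle at $1$ can only be matched to $1$, then $2$ only to $2$, and so on: the unique perfect matching is $i\mapsto i$. If instead $y$ has one particle on each of $0,\dots,n-1$, then $n$ can only be matched to $n-1$, then $n-1$ only to $n-2$, and the unique perfect matching is $i\mapsto i-1$. Far from both ends the two pairs $(x,y)$ look the same, so no rule with a bounded window that sees only the pair $(x,y)$ finds the matching in both.

I do not claim that one automaton produces both pairs. The point is that a proof must use more than the Hall inequalities for one pair at a time: it must use that $y=Fx$ for one local rule, for all $x$ simultaneously. The next section extracts exactly that.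

## 4. Conservation tested by changing one cell

From now on $F$ conserves $\eta$, and $M=\max\eta$. If $M=0$, then $\Phi\equiv0$ is a compatible flow, so assume $M\ge1$. Put
$$h_i(x)=\eta((Fx)[i])-\eta(x[i]).$$
It depends only on $x|_{i+N}$, because $0\in N$; also $|h_i|\le M$.

The purpose of the first lemma is to turn a statement about periodic configurations into one about a single changed cell in an arbitrary configuration.

**Lemma 1.** If $x$ and $x'$ differ only at the cell $a$, then $\sum_{i\in a-N}h_i(x)=\sum_{i\in a-N}h_i(x')$.

**Proof.** Let $D=a-N+N$. Since $0\in N$, we have $a\in D$ and $a-N\subseteq D$. Choose $L$ so large that the translates $D+Lk$, $k\in\mathbb Z^d$, are pairwise disjoint. Let $w$ and $w'$ be the $L\mathbb Z^d$-periodic configurations that equal $x$, respectively $x'$, on $D$ and equal one fixed state off $D+L\mathbb Z^d$. They differ only on $a+L\mathbb Z^d$, so $h_i(w)=h_i(w')$ unless $i\in a-N+L\mathbb Z^d$.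

The cells of $a-N$ are pairwise incongruent mod $L$, because they lie in $D$ and the translates of $D$ are disjoint. So a period can be chosen that contains $a-N$ and no other cell of $a-N+L\mathbb Z^d$. By conservation $h(w)$ and $h(w')$ both sum to $0$ over this period. Subtracting, $0=\sum_{i\in a-N}\big(h_i(w)-h_i(w')\big)$. Finally, for $i\in a-N$ we have $i+N\subseteq D$, so $h_i(w)=h_i(x)$ and $h_i(w')=h_i(x')$. $\square$

The second lemma collects three facts: constant configurations keep their particle number, particles do not appear in empty surroundings, and they do not vanish without a trace.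

**Lemma 2.**

1. $h_i(z^{\mathbb Z^d})=0$ for every constant configuration $z^{\mathbb Z^d}$.
2. If $\eta(x[j])=0$ for all $j\in i+N$, then $\eta((Fx)[i])=0$, and hence $h_i(x)=0$.
3. If $\eta(x[p])\ge1$, then $\eta((Fx)[j])\ge1$ for some $j\in p-N$.

**Proof.** (1) is conservation with period $1$ in every direction. (2) is the second inequality of (1) with $A=\{i\}$; also $\eta(x[i])=0$ as $0\in N$. (3) is the first inequality of (1) with $A=\{p\}$. $\square$

## 5. A signed flow by telescoping in lexicographic order

This step produces something that is local and uniform and has the right net effect, at the price of signs. Let $<$ be the lexicographic order on $\mathbb Z^d$: $a<b$ if the first nonzero coordinate of $b-a$ is positive. It is a total order and is translation invariant.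

Let $S_0=\eta^{-1}(0)$ be the set of empty states. Fix $z\in S_0$ if $S_0\ne\emptyset$; otherwise fix any $z\in S$. Let $x^{\le a}$ agree with $x$ on the cells $\le a$ and equal $z$ elsewhere, and let $x^{<a}$ agree with $x$ on the cells $<a$ and equal $z$ elsewhere. Imagine $x$ being written onto the blank configuration $z^{\mathbb Z^d}$ cell by cell. The change of $h_i$ at the moment when cell $a$ is written is
$$\psi_{a\to i}(x)=h_i(x^{\le a})-h_i(x^{<a})\in\mathbb Z.$$

Since $x^{\le a}$ and $x^{<a}$ differ at most at $a$, we have $\psi_{a\to i}=0$ unless $i\in a-N$, that is, unless $a\in i+N$. The value depends only on $x|_{i+N}$, and $|\psi_{a\to i}|\le2M$. As the order is translation invariant, $\sigma^a(x^{\le a})=(\sigma^ax)^{\le0}$, and similarly for $<$, so $\psi_{a\to i}(x)=\psi_{0\to i-a}(\sigma^ax)$.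

**Lemma 3.** For every $x$:

1. $\sum_i\psi_{a\to i}(x)=0$ for every $a$.
2. $\sum_a\psi_{a\to i}(x)=h_i(x)$ for every $i$.
3. If $S_0\ne\emptyset$ and $\psi_{a\to i}(x)\ne0$, then $x$ has a particle on some cell of $i+N$.

**Proof.** (1) The sum runs over $i\in a-N$, and Lemma 1 applies to the pair $x^{\le a},x^{<a}$.

(2) Only $a\in i+N=\{a_1<\dots<a_m\}$ contribute, so the sum is $\sum_{k=1}^m\big(h_i(x^{\le a_k})-h_i(x^{<a_k})\big)$. There is no cell of $i+N$ strictly between $a_k$ and $a_{k+1}$, so $x^{\le a_k}$ and $x^{<a_{k+1}}$ agree on $i+N$ and have the same $h_i$. The sum telescopes to $h_i(x^{\le a_m})-h_i(x^{<a_1})$. On $i+N$ the first configuration equals $x$ and the second is constantly $z$. So the sum is $h_i(x)-h_i(z^{\mathbb Z^d})=h_i(x)$ by Lemma 2(1).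

(3) If $x$ has no particle on $i+N$, then neither have $x^{\le a}$ and $x^{<a}$, since $\eta(z)=0$. Both terms of $\psi_{a\to i}(x)$ vanish by Lemma 2(2). $\square$

So, reading $\psi_{a\to i}$ as a signed amount sent from $a$ to $i$, each cell sends out a total of $0$ and receives the total $h_i$, which is its change in particle number.

**Example (traffic rule, $z=0$).** Here $h_i=x_{i-1}(1-x_i)-x_i(1-x_{i+1})$, and the definition gives
$$\psi_{a\to a+1}=x_a,\qquad \psi_{a\to a}=-x_{a-1}x_a-x_a,\qquad \psi_{a\to a-1}=x_{a-1}x_a.$$
For instance $\psi_{a\to a}$ is $h_a$ for the three states $(x_{a-1},x_a,0)$ minus $h_a$ for $(x_{a-1},0,0)$, that is, $x_{a-1}(1-x_a)-x_a-x_{a-1}$. The three values sum to $0$, as Lemma 3(1) says. The sum into cell $i$ is $x_{i-1}-x_{i-1}x_i-x_i+x_ix_{i+1}=h_i$, as Lemma 3(2) says.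

**Where this stops.** One would like to read the off-diagonal part of $\psi$ as transport orders. Take the traffic rule on $x=\cdots0\,1\,1\,0\cdots$ with cars at cells $1$ and $2$. The orders are: one unit $1\to2$, one unit $2\to3$, one unit $2\to1$. Cell $2$ holds one car and is ordered to send out two. It can comply only by forwarding what it receives from cell $1$. So units must be relayed, and three things are unclear: who is forwarded and who stops; whether a unit can be forwarded forever; and, since every relay presupposes that something has already arrived, how the relaying starts. If two cells with nothing to deposit order one unit to be sent each way between them, a unit once on this loop never leaves it. Section 6 removes cells of this kind. Section 7 settles the rest.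

## 6. Moving the signed flow onto the cells where $Fx$ has particles

The purpose of this step is that every vertex of the transport network should deposit at least one particle. Let
$$Q=Q(x)=\{v:\eta((Fx)[v])\ge1\},\qquad K=N-N-N\ni0.$$
Fix an enumeration of $K$ that starts with $0$. If $c+k\in Q$ for some $k\in K$, let $\pi(c)=c+k$ for the first such $k$ in the enumeration; otherwise $\pi(c)$ is undefined. Thus $\pi(v)=v$ for $v\in Q$, and $\pi^{-1}(v)\subseteq v-K$.

Call an object built from $x$ *local* if the part of it attached to given cells is determined by $x$ within a distance of those cells that is bounded independently of $x$. Call it *covariant* if replacing $x$ by $\sigma^ax$ changes it only by translating all cells by $-a$. Since $F$ commutes with shifts, $Q(\sigma^ax)=Q(x)-a$. So $Q$ and $\pi$ are local and covariant.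

**Lemma 4.** If $\eta(x[p])\ge1$, then $\pi(p)$ is defined. If $\psi_{a\to i}(x)\ne0$, then $\pi(a)$ and $\pi(i)$ are defined.

**Proof.** If $S_0=\emptyset$, every cell of $Fx$ carries a particle, so $Q=\mathbb Z^d$ and $\pi$ is defined everywhere. Let $S_0\neq\emptyset$. The first claim is Lemma 2(3), as $-N\subseteq K$. For the second, Lemma 3(3) gives a particle of $x$ at some $p\in i+N$, and Lemma 2(3) gives a cell $q\in Q$ with $q\in p-N\subseteq i+N-N\subseteq i+K$. So $\pi(i)$ is defined. Since $\psi_{a\to i}\ne0$ forces $i\in a-N$, also $q\in a-N+N-N=a+K$, and $\pi(a)$ is defined. $\square$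

For $u,v\in Q$ put
$$\Psi_{u\to v}=\sum_{a:\pi(a)=u}\ \sum_{i:\pi(i)=v}\psi_{a\to i}(x),\qquad m_v=\eta((Fx)[v])\ge1,\qquad n_v=\sum_{c:\pi(c)=v}\eta(x[c])\ge0.$$
These are finite sums. So $m_v$ is what must be deposited at $v$, and $n_v$ is the supply of all cells projected to $v$. Now make the flow nonnegative by reversing the negative parts: for $u\neq v$ in $Q$ let
$$e_{u\to v}=\max(\Psi_{u\to v},0)+\max(-\Psi_{v\to u},0)\in\mathbb N,\qquad e_{u\to u}=0,$$
and set $I_v=\sum_ue_{u\to v}$, $O_v=\sum_we_{v\to w}$.

**Lemma 5.**

1. For every $v\in Q$,
$$n_v+I_v=m_v+O_v.\tag{3}$$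
2. If $e_{u\to v}>0$, then $v-u\in E:=\{0\}\cup(K-N-K)\cup(K+N-K)$.
3. $I_v\le C:=4M|K||N|$.

**Proof.** (1) By Lemma 4 no nonzero $\psi_{a\to i}$ is lost when $a$ and $i$ are restricted to the domain of $\pi$. Hence, by Lemma 3(2) and Lemma 3(1),
$$\sum_{u\in Q}\Psi_{u\to v}=\sum_{i:\pi(i)=v}\ \sum_a\psi_{a\to i}=\sum_{i:\pi(i)=v}h_i(x),\qquad \sum_{w\in Q}\Psi_{v\to w}=\sum_{a:\pi(a)=v}\ \sum_i\psi_{a\to i}=0.$$
Further, $\sum_{i:\pi(i)=v}h_i(x)=m_v-n_v$: the terms $-\eta(x[i])$ add up to $-n_v$, and among the $i\in\pi^{-1}(v)$ only $i=v$ lies in $Q$, because $\pi$ fixes $Q$ pointwise. So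
$$\sum_{u\in Q}\Psi_{u\to v}-\sum_{w\in Q}\Psi_{v\to w}=m_v-n_v.$$
The diagonal term $\Psi_{v\to v}$ cancels here. On the other hand, using $\max(t,0)-\max(-t,0)=t$,
$$I_v-O_v=\sum_{u\ne v}(\Psi_{u\to v}-\Psi_{v\to u})=m_v-n_v .$$

(2) If $\Psi_{u\to v}\ne0$, there are $a,i$ with $u\in a+K$, $v\in i+K$, $i\in a-N$, so $v-u\in K-N-K$. If $\Psi_{v\to u}\neq0$, then $u-v\in K-N-K$, so $v-u\in K+N-K$.

(3) $I_v\le\sum_u|\Psi_{u\to v}|+\sum_u|\Psi_{v\to u}|$. In the first sum there are at most $|K|$ cells $i\in\pi^{-1}(v)$, each receives from at most $|N|$ cells $a$, and $|\psi_{a\to i}|\le2M$. So the first sum is at most $2M|K||N|$. The second has the same bound, with the roles of $a$ and $i$ exchanged. $\square$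

Fix $r\ge1$ with $E\subseteq[-r,r]^d$; note $E=-E$. All of $m,n,\Psi,e$ are local and covariant.

**Example (traffic rule, cars of $x$ at $1,2$).** Now $Fx$ has cars at $1$ and $3$, so $Q=\{1,3\}$, and $K=\{-3,\dots,3\}$. Enumerate $K$ as $0,1,-1,2,-2,3,-3$. Then $\pi(0)=\pi(1)=1$ and $\pi(2)=\pi(3)=3$. The nonzero $\psi$'s are $\psi_{1\to1}=-1$, $\psi_{1\to2}=1$, $\psi_{2\to1}=1$, $\psi_{2\to2}=-2$, $\psi_{2\to3}=1$. Hence $\Psi_{1\to3}=1$, $\Psi_{3\to1}=1$, $\Psi_{1\to1}=-1$, $\Psi_{3\to3}=-2+1=-1$. So $e_{1\to3}=e_{3\to1}=1$, and $m_1=m_3=n_1=n_3=1$. At both vertices (3) reads $1+1=1+1$.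

## 7. Oldest first: a queueing process that forgets how it started

Equation (3) says that if $v$ is supplied with $n_v$ fresh tokens and receives $I_v$ tokens over its incoming edges, it has exactly enough to deposit $m_v$ tokens and send $O_v$ on. We let time run, issue the supply anew at every time step, and let each vertex always deposit its oldest tokens. The tokens needed on the edges at the start get a dummy label $*$, older than everything. Before the definition, here is a small network.

**Example (two vertices).** Take vertices $A,B$ with $n_A=2$, $m_A=1$, $n_B=0$, $m_B=1$, $e_{A\to B}=2$, $e_{B\to A}=1$. Equation (3) holds: $2+1=1+2$ at $A$ and $0+2=1+1$ at $B$. All supply is issued at $A$; label a token by its time of issue.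

* Time $0$: $A$ has $\{*,0,0\}$, absorbs $*$, sends $0,0$ to $B$. Meanwhile $B$ has $\{*,*\}$, absorbs $*$, sends $*$ to $A$.
* Time $1$: $A$ has $\{*,1,1\}$, absorbs $*$, sends $1,1$. Meanwhile $B$ has $\{0,0\}$, absorbs $0$, sends $0$.
* Time $2$: $A$ has $\{0,2,2\}$, absorbs $0$, sends $2,2$. Meanwhile $B$ has $\{1,1\}$, absorbs $1$, sends $1$.
* Time $3$: $A$ has $\{1,3,3\}$ and $B$ has $\{2,2\}$: the picture of time $2$, one unit later.

From time $2$ on the dummies are gone and the process is stationary. With the opposite priority, youngest first, we would have $\{*,0,0\},\{*,*\}$ at time $0$, then $\{*,1,1\},\{0,*\}$, then $\{*,2,2\},\{1,*\}$, and so on: two dummies circulate forever. So the priority of the oldest matters for what follows.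

**Definition (the process).** Fix $x$. A label is either $*$ or a pair $(s,a)$ with $s\in\mathbb N$ (emission time) and $a\in\mathbb Z^d$ (origin). Labels are totally ordered: $*<(s,a)$ always, and $(s,a)<(s',a')$ if $s<s'$, or $s=s'$ and $a<a'$. At times $t=0,1,2,\dots$ each $v\in Q$ holds a finite multiset $R_v(t)$ of labelled tokens.

* *Contents.* $R_v(t)$ consists of $I_v$ arriving tokens and of fresh tokens, namely $\eta(x[a])$ tokens labelled $(t,a)$ for each $a$ with $\pi(a)=v$. At $t=0$ all arriving tokens are labelled $*$. So $|R_v(t)|=I_v+n_v=m_v+O_v$.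
* *Step.* List $R_v(t)$ in increasing order of labels. The first $m_v$ tokens are absorbed at $v$ at time $t$. The remaining $O_v$ tokens, in this order, are sent out: the first $e_{v\to w_1}$ to $w_1$, the next $e_{v\to w_2}$ to $w_2$, and so on, where $w_1<w_2<\cdots$ are the $w$ with $e_{v\to w}>0$. They arrive at time $t+1$.

Vertex $v$ then receives exactly $\sum_ue_{u\to v}=I_v$ tokens, so the process is well defined. Tokens with equal labels are interchangeable, so the order among them does not matter.

**Extinction of the dummies.** The next lemma shows that the arbitrary start is forgotten after a time that does not depend on $x$. Each vertex kills a fixed fraction of its dummies, so their number decays exponentially, while the number of cells from which dummies can reach $v$ in time $t$ grows only polynomially.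

**Lemma 6.** There is $T\ge1$, independent of $x$, such that no $R_v(t)$ with $t\ge T$ contains $*$.

**Proof.** Let $g_v(t)$ be the number of $*$ in $R_v(t)$, and $g_v=0$ for $v\notin Q$. Fresh tokens are not $*$, so $g_v(t)\le I_v\le C$ for all $t$. Since $m_v\ge1$ and $*$ tokens come first, at least one of them is absorbed if there is any. So at most $\max(g_v(t)-1,0)$ of them leave $v$. This is at most $(1-\frac1C)g_v(t)$: it is clear if $g_v(t)=0$, and otherwise $g_v(t)\le C$ gives $1\ge g_v(t)/C$.

A token arriving in a finite set $B\subseteq\mathbb Z^d$ at time $t+1$ left some $u\in B-E\subseteq B+[-r,r]^d$ at time $t$, and each token goes to only one place. Hence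
$$\sum_{v\in B}g_v(t+1)\le\Bigl(1-\frac1C\Bigr)\sum_{u\in B+[-r,r]^d}g_u(t).$$
Starting from $B=\{v\}$ and iterating down to time $0$,
$$g_v(t)\le\Bigl(1-\frac1C\Bigr)^t\sum_{u\in v+[-rt,rt]^d}g_u(0)\le C\Bigl(1-\frac1C\Bigr)^t(2rt+1)^d.$$
The right side tends to $0$ and does not depend on $x$ or $v$. Choose $T\ge1$ such that it is less than $1$ at $t=T$. The integers $g_v(T)$ are then all $0$, and $*$ tokens are never created later. $\square$

**Stationarity.** Let $\rho_v(t;s,a)$ be the number of tokens labelled $(s,a)$ in $R_v(t)$, and $A_v(t;s,a)$ the number of these absorbed at $v$ at time $t$. The next lemma says that once the dummies are gone, the process at time $t+1$ is the process at time $t$ with all emission times increased by one. The idea is to compare the process with its own delayed copy. They differ only in that the copy started with real tokens where the process had dummies, and the step rule does not notice this difference.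

**Lemma 7.** For all $t\ge T$, $s\ge0$, $v\in Q$ and $a\in\mathbb Z^d$:
$$\rho_v(t+1;s+1,a)=\rho_v(t;s,a),\qquad A_v(t+1;s+1,a)=A_v(t;s,a),\qquad \rho_v(t+1;0,a)=0.$$

**Proof.** For $t\ge0$ let $\tilde R_v(t)$ arise from $R_v(t+1)$ by replacing each label $(s,a)$ by $(s-1,a)$ and keeping $*$. The labels that now occur include the pairs $(-1,a)$; order them by $*<(-1,a)<(0,a')<\cdots$, with ties in time broken by origin as before. The relabelling preserves order, so $\tilde R$ evolves by the same step rule, with fresh tokens labelled $(t,a)$ at time $t$ for every $t\geq 0$.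

Let $\kappa$ map $*$ and all $(-1,a)$ to $*$, and fix all other labels. Then $\kappa$ is weakly increasing, so applying it entry by entry to the sorted list of a multiset gives the sorted list of the image multiset. The step rule only cuts the sorted list into consecutive pieces of prescribed lengths $m_v,e_{v\to w_1},e_{v\to w_2},\dots$. Hence the tokens absorbed at $v$, and those sent over each edge, computed from $\kappa(\tilde R_v(t))$, are the $\kappa$-images of those computed from $\tilde R_v(t)$.

*Claim: $\kappa(\tilde R_v(t))=R_v(t)$ for all $t\ge0$ and $v\in Q$.* For $t=0$: the $I_v$ tokens that arrive at time $1$ are labelled $*$ or $(0,a)$. After the relabelling they are $*$ or $(-1,a)$, and $\kappa$ turns all of them into $*$. The fresh tokens $(1,a)$ of $R_v(1)$ become $(0,a)$, in the right numbers. So $\kappa(\tilde R_v(0))=R_v(0)$. If the claim holds at time $t$ for all vertices, then the tokens sent over each edge from $\tilde R(t)$ have as $\kappa$-images those sent from $R(t)$. The fresh tokens at time $t+1$ are $(t+1,a)$ in both, in equal numbers, and $\kappa$ fixes them. So the claim holds at time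 $t+1$. In the same way $\kappa$ carries the absorbed multisets of $\tilde R(t)$ to those of $R(t)$.

Let $t\ge T$. Then $R_v(t)$ contains no $*$, so $\tilde R_v(t)$ contains neither $*$ nor any $(-1,a)$. Hence $\kappa$ acts as the identity on it and $\tilde R_v(t)=R_v(t)$, and likewise for the absorbed multisets. Counting tokens labelled $(s,a)$ with $s\ge0$ gives the first two equations, and the absence of $(-1,a)$ in $\tilde R_v(t)$ gives the third. $\square$

**Ages.** We also need that no token stays in the system for long.

**Lemma 8.** If $t\ge T$ and $\rho_v(t;s,a)>0$, then $t-s\le T$.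

**Proof.** Suppose $t-s\ge T+1$. Lemma 7 applied $s$ times, at the times $t-1,t-2,\dots,t-s$ (all $\ge T$), gives $\rho_v(t-s;0,a)=\rho_v(t;s,a)>0$. But the third part of Lemma 7, at time $t-s-1\ge T$, says $\rho_v(t-s;0,a)=0$. $\square$

## 8. Reading the particle flow off the stationary queue

We now look at a single time, $T$, and record who is absorbed where. For $v\in Q(x)$ let
$$\Phi_{a\to v}(x)=\sum_{s=0}^TA_v(T;s,a)\in\mathbb N,$$
the number of tokens with origin $a$ absorbed at $v$ at time $T$. For $v\notin Q(x)$ let $\Phi_{a\to v}(x)=0$. We check the five conditions.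

**Incoming sums.** If $v\in Q$, exactly $m_v$ tokens are absorbed at $v$ at time $T$, and none of them is $*$ by Lemma 6. So $\sum_a\Phi_{a\to v}(x)=m_v=\eta((Fx)[v])$. If $v\notin Q$, both sides are $0$.

**Outgoing sums.** The tokens with origin $a$ absorbed at time $T$ were emitted at various times. Stationarity trades this for one cohort watched over time. Applying Lemma 7 at the times $T,\dots,T+\tau-1$ gives $A_v(T;T-\tau,a)=A_v(T+\tau;T,a)$ for $0\le\tau\le T$. Hence
$$\sum_v\Phi_{a\to v}(x)=\sum_{\tau=0}^T\sum_{v\in Q}A_v(T;T-\tau,a)=\sum_{\tau=0}^T\sum_{v\in Q}A_v(T+\tau;T,a).$$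
The right side is the number of tokens labelled $(T,a)$ that are absorbed during the times $T,\dots,2T$. If $\eta(x[a])\geq 1$, then $\pi(a)$ is defined by Lemma 4, and exactly $\eta(x[a])$ such tokens are emitted, at time $T$ at $\pi(a)$. If $\eta(x[a])=0$, none are emitted. Tokens disappear only by absorption, and by Lemma 8 no token labelled $(T,a)$ is present at time $2T+1$. So all of them are absorbed during $T,\dots,2T$, and the sum equals $\eta(x[a])$.

**Uniformity.** The ingredients $\psi,\pi,e,m$, the order of the tokens and the order of the outgoing edges are covariant, since the lexicographic order is translation invariant and the enumeration of $K$ is fixed. By induction on $t$, the multiset $R_v(t)$ for $\sigma^ix$ arises from $R_{v+i}(t)$ for $x$ by replacing each label $(s,b)$ by $(s,b-i)$. As $T$ does not depend on $x$, we get $\Phi_{i\to j}(x)=\Phi_{0\to j-i}(\sigma^ix)$.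

**Finite range.** A token with origin $a$ starts at $\pi(a)\in a+K$ and by time $T$ has made at most $T$ moves, each by an element of $E\ni0$. So $\Phi_{0\to k}\equiv0$ unless $k\in K+TE$, where $TE=E+\dots+E$ ($T$ summands).

**Locality.** Put $W_0=K-K+N$. Whether $v\in Q$, and $m_v$, are determined by $x|_{v+N}$. For $c\in v-K$, the value $\pi(c)$ is determined by $x|_{c+K+N}$. So $\pi^{-1}(v)$, $n_v$ and the fresh tokens at $v$ are determined by $x|_{v+W_0}$, and $e_{u\to v}$ by $x$ on $(u+W_0)\cup(v+W_0)$. We claim that $R_v(t)$ is determined by $x$ on $v+(t+1)E+W_0$. For $t=0$ one needs $I_v$ and the fresh tokens, so $v+E+W_0$ suffices. $R_v(t+1)$ is determined by the fresh tokens at $v$, the $R_u(t)$ with $u\in v+E$, and $m_u$ and the numbers $e_{u\to w}$, $w\in u+E$, for these $u$. All of these are determined by $x$ on $v+(t+2)E+W_0$. This proves the claim. Since $\Phi_{0\to k}$ is read off $R_k(T)$ and $m_k$, with $k\in K+TE$, it depends only on $x$ on the finite set $K+(2T+1)E+W_0$.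

So $\Phi$ is a particle flow compatible with $\eta$ and $F$, and Theorem 1 is proved. $\blacksquare$

**Example (traffic rule, cars of $x$ at $1,2$, concluded).** The network was $Q=\{1,3\}$, $e_{1\to3}=e_{3\to1}=1$, $m=n=1$ at both vertices, and the fresh tokens have origin $1$ at vertex $1$ and origin $2$ at vertex $3$. At time $0$: $R_1=\{*,(0,1)\}$ and $R_3=\{*,(0,2)\}$; both dummies are absorbed, and the fresh tokens are exchanged. At time $1$: $R_1=\{(0,2),(1,1)\}$ and $R_3=\{(0,1),(1,2)\}$. Vertex $1$ absorbs the token from cell $2$, vertex $3$ the token from cell $1$, and the picture repeats one unit later at every following time. So whatever $T\geq 1$ is used, $\Phi_{2\to1}=\Phi_{1\to3}=1$: the construction sends the car from $2$ back to $1$ and the car from $1$ to $3$. This differs from the natural flow of Section 2, and the displacement $+2$ lies outside $\{-1,0,1\}$. The sums (2) are correct, and they are all that is required.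

## 9. Real weights and ordered groups of subexponential growth

The proof used of $\mathbb Z^d$ only an invariant order and slow growth, and of $\mathbb N$ only that nonzero weights are bounded below. Making this explicit gives a stronger theorem.

Let $\Gamma$ be a countable group with a left-invariant total order, such that $|E^t|^{1/t}\to1$ for every finite $E\subseteq\Gamma$ with $1\in E$, where $E^t$ is the $t$-fold product set. Let $1\in N\subseteq\Gamma$ be finite and $S$ finite. Cellular automata are $(Fx)[g]=f((x[gn])_{n\in N})$, and $(\sigma^gx)[h]=x[gh]$. Then $(F\sigma^gx)[h]=f((x[ghn])_n)=(\sigma^gFx)[h]$. Let $G$ be a subgroup of $(\mathbb R,+)$, let $\eta:S\to G\cap[0,\infty)$, and $h_g(x)=\eta((Fx)[g])-\eta(x[g])$, which depends on $x|_{gN}$ and satisfies $h_i(\sigma^ax)=h_{ai}(x)$.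

**Example.** $\Gamma=\mathbb Z^d$ with the lexicographic order. A noncommutative one: triples $(a,b,c)\in\mathbb Z^3$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, the integer Heisenberg group. Left multiplication by $(a_0,b_0,c_0)$ sends $(a,b,c)$ to $(a_0+a,b_0+b,c_0+c+a_0b)$. If two triples agree in their first two entries, their third entries are shifted equally. So the lexicographic order is left-invariant. If all entries of elements of $E$ are at most $R$ in absolute value, a product of $t$ of them has first two entries at most $Rt$ and third at most $Rt+R^2t^2$ in absolute value. So $|E^t|$ is bounded by a polynomial in $t$. More generally, it is standard that every finitely generated torsion-free nilpotent group is orderable and has polynomial growth, so it qualifies.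

**Definition.** In this setting $F$ *conserves* $\eta$ if

* (C1) $h_1(s^\Gamma)=0$ for all $s\in S$;
* (C2) $\sum_{g\in aN^{-1}}(h_g(x)-h_g(x'))=0$ whenever $x,x'$ differ only at $a$.

A *compatible flow* is a family $\Phi_{i\to j}:S^\Gamma\to G\cap[0,\infty)$ with $\Phi_{i\to j}(x)=\Phi_{1\to i^{-1}j}(\sigma^ix)$, with finite window and finite range, and with the two sum conditions (2).

**Theorem 2.** $F$ conserves $\eta$ if and only if there is a compatible local uniform flow with values in $G\cap[0,\infty)$. The range and the window of the flow can be bounded in terms of $\Gamma$, its order, $N$ and the ratio $\max\eta/\min\{\eta(s):\eta(s)>0\}$ only. They depend neither on $S$ nor on the local rule.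

If $\eta\equiv0$ the ratio has no meaning; then $\Phi\equiv0$ works.

For $\Gamma=\mathbb Z^d$ and $G=\mathbb Z$, conservation on periodic configurations implies (C1) and (C2), by Lemma 2(1) and Lemma 1. Conversely, (C1) and (C2) give a compatible flow by Theorem 2, and a compatible flow gives conservation on periodic configurations by Section 2. So the two notions agree, and Theorem 2 contains Theorem 1. It also shows that in Theorem 1 the range and the window can be bounded in terms of $d,N,\max\eta$ only: for given $\max\eta$ the ratio takes only finitely many values, since the smallest positive value of $\eta$ is an integer between $1$ and $\max\eta$.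

### 9.1. A flow implies (C1) and (C2)

For $x=s^\Gamma$ we have $\sigma^ix=x$, so $\Phi_{i\to j}(x)=\varphi(i^{-1}j)$ with $\varphi(k)=\Phi_{1\to k}(x)$. The outgoing sum at $1$ is $\sum_j\varphi(j)$, and the incoming sum is $\sum_i\varphi(i^{-1})$. Both equal $\sum_k\varphi(k)$, which is (C1).

For (C2) let $x,x'$ differ only at $a$, and put $\Delta_{j\to g}=\Phi_{j\to g}(x)-\Phi_{j\to g}(x')$. Let $W$ be a finite window for all the finitely many nonzero $\Phi_{1\to k}$. Then $\Phi_{j\to g}(x)=\Phi_{1\to j^{-1}g}(\sigma^jx)$ reads $x$ on $jW$. So $\Delta_{j\to g}\ne0$ forces $j\in aW^{-1}$ and $j^{-1}g$ in the finite range: only finitely many pairs $(j,g)$ matter. By (2), $h_g(x)-h_g(x')=\sum_j(\Delta_{j\to g}-\Delta_{g\to j})$. This is $0$ for $g\notin aN^{-1}$, and summing over all $g$ the finitely many nonzero terms cancel in pairs. This is (C2).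

### 9.2. The elementary facts without inequalities

Now assume (C1), (C2). Let $M=\max\eta>0$ and $\delta=\min\{\eta(s):\eta(s)>0\}$. Call $x$ empty on a set if $\eta(x[g])=0$ for all its cells $g$. Let $S_0=\eta^{-1}(0)$, and choose $z$ as in Section 5. The inequalities (1) are not available; (C1) and (C2) replace Lemmas 2(1) and 1, and we need substitutes for Lemma 2(2) and 2(3), only when $S_0\ne\emptyset$. So let $z\in S_0$.

**(a) If $x$ is empty on $iN$, then $\eta((Fx)[i])=0$, and hence $h_i(x)=0$.** Let $x'$ equal $x$ on $iN$ and $z$ elsewhere. Pass from $z^\Gamma$ to $x'$ by changing finitely many cells, one at a time. A change at cell $a$ affects $h_g$ only for $g\in aN^{-1}$, so (C2) gives $\sum_g(h_g(x')-h_g(z^\Gamma))=0$, a finite sum. By (C1) and covariance $h_g(z^\Gamma)=0$ for all $g$, so $\sum_gh_g(x')=0$. As $\eta(x'[g])=0$ for all $g$, this says $\sum_g\eta((Fx')[g])=0$, a sum of nonnegative terms. Hence all terms vanish. In particular $\eta((Fx)[i])=\eta((Fx')[i])=0$.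

**(b) If $\eta(x[p])>0$, then $\eta((Fx)[j])>0$ for some $j\in pN^{-1}$.** Let $x'$ be $x$ with $x[p]$ replaced by $z$. In (C2) for the cell $p$, the only change of $\eta(x[\cdot])$ is at $g=p\in pN^{-1}$, so
$$\eta(x[p])=\sum_{g\in pN^{-1}}\bigl(\eta((Fx)[g])-\eta((Fx')[g])\bigr)\le\sum_{g\in pN^{-1}}\eta((Fx)[g]).$$

### 9.3. The network

This step repeats Sections 5 and 6 with attention to the side of each multiplication. Let $\psi_{a\to i}(x)=h_i(x^{\le a})-h_i(x^{<a})\in G$. It vanishes unless $a\in iN$, i.e. $i\in aN^{-1}$; it depends on $x|_{iN}$; and $|\psi_{a\to i}|\le2M$. By left-invariance $ah\le a\iff h\le1$, so $\sigma^a(x^{\le a})=(\sigma^ax)^{\le1}$, and the same holds with $<$. Hence $\psi_{a\to i}(x)=\psi_{1\to a^{-1}i}(\sigma^ax)$. As in Lemma 3, $\sum_i\psi_{a\to i}=0$ by (C2). Next, $\sum_a\psi_{a\to i}=h_i(x)-h_i(z^\Gamma)=h_i(x)$ by telescoping over the finite ordered set $iN$ and (C1). Finally, if $S_0\neq\emptyset$, then $\psi_{a\to i}(x)\ne0$ implies that $x$ is not empty on $iN$, by (a).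

Let $Q=\{v:\eta((Fx)[v])>0\}$ and $K=N^{-1}NN^{-1}\ni1$, enumerated starting with $1$. Let $\pi(c)=ck$ for the first $k\in K$ with $ck\in Q$, if there is one. Then $\pi$ is the identity on $Q$ and $\pi^{-1}(v)\subseteq vK^{-1}$. If $\eta(x[p])>0$, then $\pi(p)$ is defined; and if $\psi_{a\to i}\ne0$, then $\pi(a)$ and $\pi(i)$ are defined. For $S_0=\emptyset$ this is clear because $Q=\Gamma$. Otherwise the first claim is (b) with $N^{-1}\subseteq K$. For the second there is $p\in iN$ with $\eta(x[p])>0$, and by (b) a cell of $Q$ in $pN^{-1}\subseteq iNN^{-1}\subseteq iK$. Since $i\in aN^{-1}$, it lies in $aN^{-1}NN^{-1}=aK$.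

Define $\Psi,m_v,n_v,e,I_v,O_v$ by the formulas of Section 6. The computation in Lemma 5(1) uses only what has just been established, so (3) holds: $n_v+I_v=m_v+O_v$ for $v\in Q$. All values lie in $G$, $e\ge0$, and $m_v\ge\delta$ on $Q$. The counting in Lemma 5(3) gives $I_v\le C:=4M|K||N|$, and $C\ge M\ge\delta$. If $\Psi_{u\to v}\ne0$, then $u=ak$, $v=ik'$, $i=an^{-1}$ with $k,k'\in K$ and $n\in N$, so $u^{-1}v=k^{-1}n^{-1}k'\in K^{-1}N^{-1}K$. If $\Psi_{v\to u}\neq0$, then $u^{-1}v\in(K^{-1}N^{-1}K)^{-1}=K^{-1}NK$. So $e_{u\to v}>0$ implies $u^{-1}v\in E:=\{1\}\cup K^{-1}N^{-1}K\cup K^{-1}NK$, a finite symmetric set.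

### 9.4. The queue with masses instead of tokens

Labels are $*$ and $(s,a)$ with $s\in\mathbb N$, $a\in\Gamma$, ordered as before. Now $R_v(t)$ is a finitely supported function from labels to $G\cap[0,\infty)$, of total mass $I_v+n_v=m_v+O_v$. It consists of arriving mass $I_v$ (all on the label $*$ at $t=0$) and of fresh mass $\eta(x[a])$ at the label $(t,a)$ for each $a\in\pi^{-1}(v)$.

Sorting a mass function $R$ means placing its labels, in increasing order, as consecutive half-open intervals in $[0,|R|)$ with lengths equal to their masses. In other words, there is a weakly increasing function $\lambda_R$ from $[0,|R|)$ to labels whose fibre over $\ell$ is a half-open interval of length $R(\ell)$. In the step at $v$, the piece $[0,m_v)$ is absorbed, and the next consecutive intervals of lengths $e_{v\to w_1},e_{v\to w_2},\dots$ are sent to $w_1<w_2<\cdots$. The mass of $\ell$ in a piece is the length of the intersection of that piece with $\lambda_R^{-1}(\ell)$. All endpoints lie in $G$, so all masses lie in $G$. Vertex $v$ receives total mass $I_v$ from finitely many vertices, so supports remain finite.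

If $\kappa$ is a weakly increasing map of labels and $\kappa_*R$ is the image mass function, then $\kappa\circ\lambda_R$ is weakly increasing, and its fibre over $\ell'$ has length $\sum_{\kappa(\ell)=\ell'}R(\ell)$. So $\lambda_{\kappa_*R}=\kappa\circ\lambda_R$. Since the pieces are cut at fixed positions, pushing forward along $\kappa$ commutes with the step.

**Extinction.** Let $g_v(t)$ be the mass of $*$ in $R_v(t)$, zero off $Q$; so $g_v(t)\le I_v\le C$. The mass of $*$ leaving $v$ is $\max(g_v(t)-m_v,0)\le\max(g_v(t)-\delta,0)\le(1-\frac\delta C)g_v(t)$. If $g_v(t)\le\delta$, the middle term is $0$ and $C\ge\delta$; otherwise use $g_v(t)\le C$. Mass arriving in $B$ comes from $BE^{-1}=BE$, so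
$$\sum_{v\in B}g_v(t+1)\le\Bigl(1-\frac\delta C\Bigr)\sum_{u\in BE}g_u(t),\qquad\text{hence}\qquad g_v(t)\le C\Bigl(1-\frac\delta C\Bigr)^t|E^t|.$$
As $|E^t|^{1/t}\to1$, the right side tends to $0$. Let $t_0$ be the first time at which it is less than $\delta$. Then $g_v(t_0)<\delta\le m_v$ for all $v\in Q$, so all the mass of $*$ is absorbed at time $t_0$, and $R_v(t)$ has no mass at $*$ for $t\ge T:=t_0+1$. The condition at $t_0$ reads $\frac C\delta(1-\frac\delta C)^{t_0}|E^{t_0}|<1$. So $T$ is determined by $C/\delta=4|K||N|M/\delta$ and the function $t\mapsto|E^t|$.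

**Stationarity and ages.** Let $\rho_v(t;s,a)$ and $A_v(t;s,a)$ be the mass at $(s,a)$ in $R_v(t)$ and in the part absorbed at $v$ at time $t$. Let $\tilde R_v(t)$ be $R_v(t+1)$ with labels $(s,a)$ moved to $(s-1,a)$, and let $\kappa$ send $*$ and all $(-1,a)$ to $*$ and fix the rest. The mass arriving at time $1$ sits on $*$ and on labels $(0,a)$. After relabelling and applying $\kappa$ it is mass $I_v$ on $*$; the fresh mass matches. So $\kappa_*\tilde R_v(0)=R_v(0)$. Since the push-forward commutes with the step, and the fresh mass at time $t+1$ sits on the labels $(t+1,a)$ in both processes, induction gives $\kappa_*\tilde R_v(t)=R_v(t)$ for all $t$, and the same for the absorbed parts. For $t\ge T$ there is no mass at $*$ in $R_v(t)$, hence none at $*$ or $(-1,a)$ in $\tilde R_v(t)$, so $\tilde R_v(t)=R_v(t)$. This gives the three equations of Lemma 7 for masses. Lemma 8 follows from them as before: mass at $(s,a)$ at a time $t\ge T$ with $t-s\ge T+1$ would give positive $\rho_v(t-s;0,a)$, which the third equation at time $t-s-1\ge T$ forbids.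

### 9.5. The flow, its range and its window

For $v\in Q(x)$ let $\Phi_{a\to v}(x)=\sum_{s=0}^TA_v(T;s,a)\in G\cap[0,\infty)$, and let $\Phi_{a\to v}(x)=0$ otherwise. For $v\in Q$ the incoming sum is the mass absorbed at $v$ at time $T$, which is $m_v=\eta((Fx)[v])$, none of it on $*$; for $v\notin Q$ both sides are $0$. The outgoing sum is, by stationarity,
$$\sum_{\tau=0}^T\sum_{v\in Q}A_v(T;T-\tau,a)=\sum_{\tau=0}^T\sum_{v\in Q}A_v(T+\tau;T,a),$$
the mass on the label $(T,a)$ absorbed during $T,\dots,2T$. Mass $\eta(x[a])$ is emitted on this label, at time $T$ at $\pi(a)$, which is defined if $\eta(x[a])>0$. By the bound on ages none of it is left at time $2T+1$. So the sum is $\eta(x[a])$.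

Uniformity holds because all ingredients are covariant, by left-invariance of the order and because $\pi$ moves cells by right multiplication; and $T$ does not depend on $x$. A mass with origin $a$ is first at $\pi(a)\in aK$ and makes at most $T$ moves, each a right multiplication by an element of $E$. So $\Phi_{1\to k}\equiv0$ unless $k\in KE^T$.

For the window put $W_0=K^{-1}KN$. The fresh mass at $v$, $m_v$, and the statement $v\in Q$ are determined by $x|_{vW_0}$, and $e_{u\to v}$ by $x$ on $uW_0\cup vW_0$. As in Section 8, by induction $R_v(t)$ is determined by $x$ on $vE^{t+1}W_0$. Time $0$ needs $I_v$ and the fresh mass, hence $vEW_0$. Passing from $t$ to $t+1$ needs the fresh mass at $v$, and $R_u(t)$, $m_u$ and $e_{u\to w}$ for $u\in vE$, $w\in uE$, hence $vE^{t+2}W_0$. So every $\Phi_{1\to k}$ depends only on $x$ on $KE^{2T+1}K^{-1}KN$.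

Here $K$ and $E$ depend only on $N$, and $T$ only on $4|K||N|M/\delta$ and $t\mapsto|E^t|$. So range and window are bounded in terms of $\Gamma$, its order, $N$ and $M/\delta$ (the order enters only in how the values of $\Phi$ are computed). Neither $S$ nor the local rule enters. This proves Theorem 2. $\blacksquare$
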